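# Emptiness for stateless one-way two-head automata

## A sequence with delay $N$, read by two fingers

Fix a finite set $A$, a partial map $\varphi:A\times A\to A$ and an integer $N\ge 3$. Consider finite or infinite sequences $c_0,c_1,c_2,\dots$ in $A$ with
$$c_n=\varphi(c_{n-N},\,c_{n-N+1})\qquad\text{for all } n\ge N \text{ in range.}\tag{1}$$
The first $N$ entries are free, and each later entry is computed from two neighboring entries that lie $N$ and $N-1$ places back.

As a small example take $A=\{0,1\}$, $\varphi(x,y)=x+y \bmod 2$, $N=3$ and the start $0,1,0$. Then $c_3=c_0+c_1=1$, $c_4=c_1+c_2=1$, $c_5=c_2+c_3=1$, $c_6=c_3+c_4=0$, $c_7=c_4+c_5=0$, $c_8=c_5+c_6=1$, $c_9=c_6+c_7=0$. The sequence is $0,1,0,1,1,1,0,0,1,0,\dots$, with period 7, since $(c_7,c_8,c_9)=(c_0,c_1,c_2)$.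

Now write such a sequence as a word that carries its own evidence. The letter with index $n\ge N$ is a pair $\langle x,y\rangle$ that claims $x=c_{n-N}$ and $y=c_{n-N+1}$, and its value is by definition $\varphi(x,y)$. A reader checks the claims with two fingers. When the left finger is on index $i$ and the right finger on index $i+N-1$, the letter on the right should have $y=c_i$; if so, the right finger advances. Now the right finger is on $i+N$, where the letter should have $x=c_i$; if so, the left finger advances. The gap between the fingers is $N-1$, then $N$, then $N-1$, and so on, and every claim gets tested. The reader does not need to know $N$: the number sits in the initial gap. So one finite set of letters and one fixed reader serve all delays $N$.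

This is what the construction is for. We shall choose $\varphi$ so that (1) simulates a Turing machine confined to $N$ cells. A reader that stops exactly when it sees a verified halting entry stops on some word if and only if the Turing machine halts. The reader will be a finite automaton with two one-way heads and a single state, and so one cannot decide whether such an automaton accepts anything at all.

## Two-head automata with few states

**Definition 1.** Let $\Sigma$ be a finite input alphabet; it is arbitrary and part of each instance. A *one-way deterministic $k$-head finite automaton with $n$ states*, denoted $1\text{DFA}_n(k)$, is a system $M=\langle Q,\Sigma,k,\delta,\triangleright,\triangleleft,q_0,F\rangle$, where $Q$ is a set of $n$ states, $q_0\in Q$ is initial, $F\subseteq Q$ is the set of accepting states, $\triangleright,\triangleleft\notin\Sigma$ are the endmarkers, and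
$$\delta:Q\times(\Sigma\cup\{\triangleright,\triangleleft\})^k\to Q\times\{0,1\}^k$$
is a partial function. An input $w\in\Sigma^*$ stands on a read-only tape as $\triangleright w\triangleleft$. At the start all heads scan $\triangleright$ and the state is $q_0$. In each step the state and the $k$ scanned symbols determine, through $\delta$, a new state and for each head whether it stays ($0$) or moves one square to the right ($1$); no head moves beyond $\triangleleft$. The automaton halts when no transition is defined. It accepts $w$ if it halts in a state of $F$, and $L(M)$ is the set of accepted inputs. We write $1\text{DFA}(k)$ when the number of states is arbitrary.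

A $1\text{DFA}_1(k)$ is called *stateless*; its single state is both initial and accepting. So it accepts exactly when it halts, and it rejects by running forever. For a stateless two-head automaton we write $\delta(a,b)\in\{0,1\}^2$, where $a$ and $b$ are the symbols under heads 1 and 2. A step with value $(0,0)$ changes nothing, so it repeats forever: the value $(0,0)$ means rejection, and "undefined" means acceptance. Every other step moves a head, and heads move only finitely often, so every run reaches a pair of one of these two kinds.

**Example.** Let $\Sigma=\{a,b\}$ and put $\delta(\triangleright,\triangleright)=\delta(\triangleright,a)=(0,1)$, $\delta(\triangleright,b)=(1,1)$, $\delta(a,a)=(1,1)$, leave $\delta(b,\triangleleft)$ undefined, and let all other values be $(0,0)$. On a word with prefix $a^mb$ head 2 runs to the $b$, then both heads move, to positions $1$ and $m+2$. Now both advance as long as both see $a$. Head 1 meets $b$ after $m$ such steps, and the run halts if and only if head 2 sees $\triangleleft$ at that moment. A second $b$, a tail that is too short, a tail that is too long, or a word without $b$ leads to $(a,b)$, $(a,\triangleleft)$, $(b,a)$ or $(b,b)$, and $(\triangleright,\triangleleft)$,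 all of value $(0,0)$. So $L(M)=\{a^mba^m: m\ge0\}$. The only memory used is the gap between the heads, and the prefix of the input has chosen that gap.

The *emptiness problem* for a class of automata asks, given $M$ in the class, whether $L(M)=\emptyset$. Known results are that it is undecidable for stateless $1\text{DFA}(k)$ with $k\ge3$, for stateless two-way deterministic two-head automata, and for $1\text{DFA}_n(2)$ having at least four states. The volume "Developments in Language Theory" (doi:10.1007/978-3-642-31653-1) states the remaining question: "The problem remains open for stateless $1\text{DFA}_1(2)$ and 1DFA(2) with two or three states." The task is to determine, for each of $n=1,2,3$, whether emptiness for $1\text{DFA}_n(2)$ is decidable. The answer is that it is undecidable for each of these $n$; in fact it is undecidable for all $n\ge1$ and $k\ge2$.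

**Theorem 1.** There is a computable map taking a deterministic Turing machine $T$ to a stateless one-way two-head automaton $M$ (a $1\text{DFA}_1(2)$) such that $L(M)\ne\emptyset$ if and only if $T$ halts on the blank tape. Hence emptiness is undecidable for $1\text{DFA}_1(2)$. It is also undecidable for $1\text{DFA}_n(2)$ with any $n\ge1$, in particular $n=2,3$.

Only $n=1$ needs work. For $n\ge2$ add $n-1$ unreachable states without transitions and put $F=\{q_0\}$; the language does not change. For $k>2$ let the extra heads stay on $\triangleright$ forever (values of $\delta$ at tuples where an extra head is elsewhere are never used); again the language does not change.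

The undecidable problem we start from is the textbook one. Let $T$ be a deterministic Turing machine with a one-way infinite tape, cells $1,2,\dots$, that never attempts to move left from cell 1. Does $T$ halt on the blank tape? Notation: $T$ has state set $P$, initial state $p_1$, halting state $p_h\ne p_1$, $P'=P\setminus\{p_h\}$, tape alphabet $\Gamma_T$ with blank $B$, and a total function $\delta_T:P'\times\Gamma_T\to P\times\Gamma_T\times\{L,R\}$.

## One head, a fixed alphabet, and letters without marks

With one head and one state everything is visible. Each symbol has $\delta$-value $0$, $1$ or undefined, and $\delta(\triangleleft)\neq 1$. If $\delta(\triangleright)$ is undefined, then $L(M)=\Sigma^*$; if $\delta(\triangleright)=0$, then $L(M)=\emptyset$. If $\delta(\triangleright)=1$, then $L(M)\neq\emptyset$ if and only if $\delta$ is undefined at some letter of $\Sigma$ (then that one-letter word is accepted) or at $\triangleleft$ (if $\delta$ is defined at every letter, then the empty word is accepted).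

With two heads, one state and a *fixed* alphabet, there are only finitely many machines, so some finite table answers the emptiness question correctly. Hence the alphabet of our automata must grow with $T$; this is why letters will be allowed to carry a lot of information.

Now try to build the two-finger reader of the first section directly, with letters $\langle x,y\rangle$ and an initial letter $b$ of value $B$. Suppose the sequence begins with $c_0=c_1=c_2=B$, that $N\ge5$, and that the letter with index 1 is $b$. The letters with indices $N$ and $N+1$ are $\langle c_0,c_1\rangle$ and $\langle c_1,c_2\rangle$, both equal to $\langle B,B\rangle$. At the index pair $(1,N)$ the gap is $N-1$, the reader sees $(b,\langle B,B\rangle)$ and must move head 2. At $(1,N+1)$ it sees the same pair $(b,\langle B,B\rangle)$ and must move head 1. A machine with two states could remember which test is due; a machine with one state cannot. This is the exact point where the plan stops.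

Moving both heads at once does not help. If all moves are $(1,1)$ and the gap is $D$, the reader compares the letter at position $i+D$ with the letter at position $i$ and with nothing else. Letters whose positions are in different residue classes modulo $D$ never meet, so nothing can be tested about an entry that depends on entries from two different classes.

The cure is to put the alternation into the input. Let every letter carry a *phase* in $\{0,1\}$, let phases alternate along the word, and let $N$ be odd. Then at gap $N-1$ the two phases agree, at gap $N$ they differ, and the pair of scanned letters tells the reader which test is due. The price is that emptiness quantifies over *all* words, including words whose phases do not alternate and words whose beginning is malformed. The last part of the proof must show that those words cannot cause a false acceptance.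

There is one more constraint. Entry $c_n$ in (1) depends on two neighboring old entries only: the old content of its own cell and that of the neighbor on *one* side. So the simulated machine may pass its head in one direction only. That comes first.

## A Turing machine whose head only turns one way

**Definition 2.** A *circular machine* $C=(K,\Gamma,B,q_0,h,\delta_C)$ has a finite state set $K$ containing two distinct states $q_0$ (initial) and $h$ (halting), a finite alphabet $\Gamma\ni B$ and a total function
$$\delta_C:(K\setminus\{h\})\times\Gamma\to(K\setminus\{q_0\})\times\Gamma .$$
It works on $N$ cells indexed by $\mathbb Z/N$. In state $q\ne h$ at cell $p$ reading $u$, with $\delta_C(q,u)=(q',u')$, it writes $u'$, moves to cell $p+1$ and enters $q'$. It halts on entering $h$. It starts in $q_0$ with all cells equal to $B$; the start cell is irrelevant by symmetry.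

For instance, with $\delta_C(q_0,B)=(q,1)$, $\delta_C(q,B)=(q,B)$ and $\delta_C(q,1)=(h,1)$, the machine marks its first cell, walks once around the circle and halts when it reads the mark, after $N+1$ steps.

**Lemma 1.** From $T$ one can compute a circular machine $C$ such that

- if $T$ halts on the blank tape, then $C$ halts on every sufficiently large circle;
- otherwise $C$ halts on no circle with $N\ge3$ cells.

Moreover $\delta_C(q_0,B)=(p_1,\$)$ for a symbol $\$\ne B$.

The idea is that a left move of the head is a right shift of the tape. The machine $C$ cannot step left, but it can go once around and move every symbol one cell to the right, carrying one symbol in its state. When it comes back, the symbol under it is the one that used to be on its left. A symbol $\$$ marks the cell just before the first tape cell and moves along with the tape; a symbol $\odot$ marks where the round trip started.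

**Step 1. The definition of $C$.** This step fixes all transitions. Choose symbols $\$,\odot\notin\Gamma_T$ and put $\Gamma_1=\Gamma_T\cup\{\$\}$, $\Gamma=\Gamma_1\cup\{\odot\}$ and
$$K=\{q_0,\partial,h\}\cup P'\cup(P'\times\Gamma_1)$$
(a disjoint union; $\partial$ is a dead state). For $p\in P'$ and $a\in\Gamma_1$ define
$$\mathrm{ACT}(p,a)=\begin{cases}(\partial,\$)&\text{if }a=\$,\\ (h,a)&\text{if }\delta_T(p,a)\text{ has new state }p_h,\\ (p',a')&\text{if }\delta_T(p,a)=(p',a',R),\ p'\ne p_h,\\ ((p',a'),\odot)&\text{if }\delta_T(p,a)=(p',a',L),\ p'\ne p_h.\end{cases}$$
The transitions are

- $\delta_C(q_0,B)=(p_1,\$)$, and $\delta_C(q_0,z)=(\partial,z)$ for $z\ne B$;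
- $\delta_C(\partial,z)=(\partial,z)$ for all $z\in\Gamma$;
- $\delta_C(p,a)=\mathrm{ACT}(p,a)$ for $a\in\Gamma_1$, and $\delta_C(p,\odot)=(\partial,\odot)$;
- $\delta_C((p,a),z)=((p,z),a)$ for $z\in\Gamma_1$, and $\delta_C((p,a),\odot)=\mathrm{ACT}(p,a)$.

The function is total on $(K\setminus\{h\})\times\Gamma$ and never enters $q_0$.

**Step 2. What it means to represent a configuration.** This step fixes the invariant. Let $N\ge3$. Consider a configuration of $T$ with state $p\in P'$, tape $t_1t_2\cdots$ and head on cell $k\le N$, such that only cells $\le N-1$ have been scanned before the current one. We say that $C$ *represents* it at cell $e$ if there is $v:\mathbb Z/N\to\Gamma_1$ with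
$$v(e-k)=\$,\qquad v(e-k+j)=t_j\quad(1\le j\le N-1),$$
such that $C$ is at cell $e$ and one of the following holds:

- (i) $C$ is in state $p$ and the tape is $v$;
- (ii) $C$ is in state $(p,v(e))$, and the tape has $\odot$ at $e$ and agrees with $v$ elsewhere.

In both cases the next step of $C$ performs $\mathrm{ACT}(p,v(e))$ at cell $e$: in form (i) because $C$ reads $v(e)\in\Gamma_1$ in state $p$, in form (ii) because it reads $\odot$ in state $(p,v(e))$.

**Step 3. The invariant holds at the start.** This step connects the start of $C$ with that of $T$. The first step of $C$ writes $\$$, moves one cell on, to a cell $e$, and enters $p_1$. The tape has $\$$ at $e-1$ and $B$ elsewhere. This is form (i) for the initial configuration of $T$, with $k=1$.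

**Step 4. One step of $T$.** This step shows that the invariant is kept, or that $C$ gives the right verdict. Suppose $C$ represents a configuration as in Step 2.

If $k=N$, then $v(e)=v(e-k)=\$$, so $C$ enters $\partial$ and never halts.

If $k<N$, then $v(e)=v(e-k+k)=t_k$, so ACT looks up the correct transition of $T$. If $T$ halts in this step, $C$ enters $h$.

If $k<N$ and $T$ moves right with new state $p'$ and symbol $a'$, then $C$ writes $a'$ at $e$ (over $t_k$ in form (i), over $\odot$ in form (ii)), moves to $e+1$ and enters $p'$. With $e'=e+1$ and $k'=k+1\le N$ we have $e'-k'=e-k$, so $\$$ and all the $t_j$ are in place, with $t_k$ replaced by $a'$. This is form (i) for the next configuration.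

If $k<N$ and $T$ moves left, then $k\ge2$, because $T$ never moves left from cell 1. Let $v'$ be $v$ with $v'(e)=a'$. The machine $C$ puts $\odot$ at $e$, moves to $e+1$ and carries $a'=v'(e)$, that is, it is in state $(p',v'(e))$. At cell $e+j$, for $j=1,\dots,N-1$, it reads $v'(e+j)\in\Gamma_1$, writes $v'(e+j-1)$ and carries $v'(e+j)$ on. After $j=N-1$ it is at cell $e$ again, which holds $\odot$, and it carries $v'(e+N-1)=v'(e-1)$. Put $v''(x)=v'(x-1)$. Cell $e+j$ holds $v''(e+j)$ for $1\le j\le N-1$, and the state is $(p',v''(e))$. Finally
$$v''(e-(k-1))=v'(e-k)=\$,\qquad v''(e-(k-1)+j)=v'(e-k+j)\quad(1\le j\le N-1),$$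
and the last value is the $j$-th symbol of the new tape of $T$. This is form (ii) at $e$ with head position $k-1$. During the round trip $C$ did not enter $h$.

**Step 5. Conclusion.** This step reads off the lemma. By Steps 3 and 4, $C$ enters $h$ if and only if $T$ halts before scanning cell $N$. If $T$ halts on the blank tape, it scans finitely many cells, and every $N\geq 3$ larger than all of their numbers works. If $T$ does not halt, then for each $N\ge3$ the machine $C$ either represents one configuration of $T$ after another forever, or ends in $\partial$. This proves Lemma 1. $\square$

**Example.** Let $\delta_T(p_1,B)=(p_2,1,R)$, $\delta_T(p_2,B)=(p_3,X,L)$, and let $\delta_T(p_3,1)$ have new state $p_h$. On $N=4$ cells, started at cell $0$, the tape (cells $0,1,2,3$), the cell and the state of $C$ are, step by step: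
$$\begin{array}{cccl}
\text{time}&\text{tape}&\text{cell}&\text{state}\\
0&B\,B\,B\,B&0&q_0\\
1&\$\,B\,B\,B&1&p_1\\
2&\$\,1\,B\,B&2&p_2\\
3&\$\,1\,\odot\,B&3&(p_3,X)\\
4&\$\,1\,\odot\,X&0&(p_3,B)\\
5&B\,1\,\odot\,X&1&(p_3,\$)\\
6&B\,\$\,\odot\,X&2&(p_3,1)
\end{array}$$
At time 6 we have form (ii) at $e=2$ with $k=1$: the function $v''$ is $B,\$,1,X$, so reading from $\$$ onward the tape of $T$ is $1,X,B$. The next step performs $\mathrm{ACT}(p_3,1)$ and enters $h$.

## Unrolling the circle into the recurrence

Let $C$ be the machine of Lemma 1, with $\Gamma$ disjoint from $K\times\Gamma$. Put $s=(q_0,B)$ and
$$A=\Gamma\cup\{s\}\cup\big((K\setminus\{q_0\})\times\Gamma\big).$$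
An element $z\in\Gamma$ stands for a cell without the head; a pair $(q,u)$ stands for a cell with content $u$ and the head on it in state $q$. Elements of $\Gamma$ are called *inactive*, the others *active*, and elements of $\{h\}\times\Gamma$ are *halting*.

**Definition 3.** The partial map $\varphi:A\times A\to A$ is given as follows, for $z,z'\in\Gamma$ and $(q,u)$ active:

- $\varphi(z,z')=z$;
- $\varphi(z,(q,u))=(q',z)$ if $q\ne h$ and $\delta_C(q,u)=(q',u')$, and $\varphi(z,(h,u))=z$;
- $\varphi((q,u),z')=u'$ if $q\ne h$ and $\delta_C(q,u)=(q',u')$, **except** that $\varphi(s,z')$ is defined only for $z'=B$, with value $\$$;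
- $\varphi$ is undefined otherwise.

Read $\varphi(x,y)$ as "new content of a cell whose old content is $x$ and whose left neighbor had content $y$". Without a head nearby nothing changes; a head on the left neighbor arrives; a head on the cell itself leaves and writes. The exception for $s$ will be used once, to exclude a malformed beginning. Since $\delta_C$ never enters $q_0$, the element $s$ is not in the range of $\varphi$.

From now on (1) refers to this $A$ and $\varphi$. A sequence is of *type A* if $c_0,\dots,c_{N-1}$ are all $B$ except $c_{N-2}=s$, and of *type B* if $c_0,\dots,c_{N-1}$ are all $B$ except $c_{N-1}=s$.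

**Example.** Let $\delta_T(p_1,B)$ have new state $p_h$, so that $\delta_C(p_1,B)=(h,B)$, and let $N=3$. The type A sequence starts $B,s,B$ and continues
$$c_3=\varphi(B,s)=(p_1,B),\quad c_4=\varphi(s,B)=\$,\quad c_5=\varphi(B,(p_1,B))=(h,B),$$
$$c_6=\varphi((p_1,B),\$)=B,\quad c_7=\varphi(\$,(h,B))=\$ .$$

The sequence lists the cells of the circle *backwards*, over and over: index $n$ belongs to cell $-n\bmod N$. Then $c_{n-N}$ is the previous entry for the same cell, and $c_{n-N+1}$ belongs to cell $-n-1$, the left neighbor. The head moves from cell $p$ to $p+1$, hence $N-1$ indices forward.

**Lemma 2.** Let $N\ge3$.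

(a) If $C$ halts on the circle of $N$ cells, there are an index $e>N-1$ and a type A sequence $c_0,\dots,c_{e+N-1}$ satisfying (1) such that $c_e$ is halting, no $c_n$ with $n<e$ is halting, and all pairs $(c_{n-N},c_{n-N+1})$ with $N\le n\le e+N-1$ are in $\mathrm{dom}\,\varphi$.

(b) If a type A or type B sequence satisfying (1) contains a halting entry, then $C$ halts on the circle of $N$ cells.

**Step 1. From type B to type A.** This step removes type B from the discussion. A type B sequence with a halting entry contains $c_N$, because its first $N$ entries are $B$ and $s$, which are not halting. As $N\ge3$, we have $c_0=c_1=B$, so $c_N=\varphi(B,B)=B$. Hence $c_1,c_2,\dots$ is of type A; it satisfies (1) and has the same halting entries. So assume type A from now on.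

**Step 2. The claim.** This step says where the tape of $C$ is found in the sequence. Put
$$e_t=N-2+t(N-1),\qquad W_t=\{e_t-N+2,\dots,e_t+1\},\qquad \kappa(n)=-n\bmod N .$$
$W_t$ consists of $N$ consecutive integers, so $\kappa$ maps it bijectively onto the cells. Start $C$ at cell $\kappa(e_0)$, and let $q_t,p_t,\tau_t$ be its state, cell and tape after $t$ steps. The claim is

$(I_t)$: $p_t=\kappa(e_t)$, $c_{e_t}=(q_t,\tau_t(p_t))$, and $c_n=\tau_t(\kappa(n))$ for $n\in W_t\setminus\{e_t\}$.

For $t=0$ we have $e_0=N-2$ and $W_0=\{0,\dots,N-1\}$, and $(I_0)$ is the definition of type A.

**Step 3. From $(I_t)$ to $(I_{t+1})$.** This step shows that the recurrence performs one step of $C$. Let $(I_t)$ hold with $q_t\ne h$, and let $\delta_C(q_t,\tau_t(p_t))=(q',u')$. We have $W_{t+1}=\{e_t+1,\dots,e_t+N\}$ and $e_{t+1}=e_t+N-1$. The step of $C$ changes the tape only at $\kappa(e_t)$.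

The entry $c_{e_t+1}$ is already known, and $c_{e_t+1}=\tau_t(\kappa(e_t+1))=\tau_{t+1}(\kappa(e_t+1))$, as $\kappa(e_t+1)\ne\kappa(e_t)$.

For $2\le j\le N-2$, the two arguments of $c_{e_t+j}=\varphi(c_{e_t+j-N},c_{e_t+j-N+1})$ have indices between $e_t-N+2$ and $e_t-1$, so both are inactive and $c_{e_t+j}=c_{e_t+j-N}$. The two indices belong to the same cell, which is not $\kappa(e_t)$, so this is the unchanged content.

Next, $c_{e_t+N-1}=\varphi(c_{e_t-1},c_{e_t})=(q',c_{e_t-1})$; here $e_t-1\in W_t$ because $N\ge3$. We have $\kappa(e_{t+1})=\kappa(e_t-1)=\kappa(e_t)+1=p_{t+1}$, and $c_{e_t-1}=\tau_t(p_{t+1})=\tau_{t+1}(p_{t+1})$. So $c_{e_{t+1}}=(q_{t+1},\tau_{t+1}(p_{t+1}))$.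

Finally, $c_{e_t+N}=\varphi(c_{e_t},c_{e_t+1})=u'$, and $\kappa(e_t+N)=\kappa(e_t)=p_t$, where $\tau_{t+1}(p_t)=u'$. The value is defined: for $t=0$ the first argument is $s$ and the second is $c_{N-1}=B$; for $t\ge1$ we have $q_t\ne q_0$, and $c_{e_t+1}$ is inactive.

So $(I_{t+1})$ holds. Consecutive windows $W_t$, $W_{t+1}$ share the index $e_t+1$, so the windows cover all indices without gaps.

**Step 4. Part (b).** This step uses uniqueness. Suppose $C$ never halts on $N$ cells. Then by Step 3 the type A start has an infinite continuation satisfying (1); it is unique, because (1) computes each entry from earlier ones. The only active entry in $W_t$ is $c_{e_t}$, with state $q_t\ne h$, so there is no halting entry. Every finite type A sequence satisfying (1) is a prefix of this one and has no halting entry either. This proves (b).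

**Step 5. Part (a).** This step extends the sequence a little beyond the halting entry. Let $C$ first enter $h$ at time $t\ge1$. By $(I_0),\dots,(I_t)$ the sequence exists up to index $e_t+1$, and its only halting entry is $c_{e_t}$. As in Step 3, $c_{e_t+j}$ is defined for $2\le j\le N-2$, since its arguments are inactive, and $c_{e_t+N-1}=\varphi(c_{e_t-1},c_{e_t})=c_{e_t-1}$ is defined by the rule for $(h,u)$. Put $e=e_t$. Then $e\ge2N-3\ge N>N-1$. All entries with indices $N,\dots,e+N-1$ are values of $\varphi$, so the pairs are in $\mathrm{dom}\,\varphi$. This proves (a). $\square$

## The automaton $M$

The alphabet is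
$$\Sigma=\{b_0,b_1,\#\}\cup\{\langle p,x,y\rangle: p\in\{0,1\},\ (x,y)\in\mathrm{dom}\,\varphi\}.$$
The letters $b_0,b_1,\#$ are called *initial*. Each letter has a phase, $\pi(b_p)=p$, $\pi(\#)=0$, $\pi(\langle p,x,y\rangle)=p$, and a value, $\mathrm{st}(b_p)=B$, $\mathrm{st}(\#)=s$, $\mathrm{st}(\langle p,x,y\rangle)=\varphi(x,y)$. As $s$ is not in the range of $\varphi$, we have $\mathrm{st}(a)=s$ if and only if $a=\#$. For a non-initial letter $g=\langle p,x,y\rangle$ write $x_g=x$, $y_g=y$.

The transition function is as follows.

1. $\delta(\triangleright,\triangleright)=\delta(\triangleright,b_0)=\delta(\triangleright,b_1)=(0,1)$ and $\delta(\triangleright,\#)=(1,1)$.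
2. (R-step) Let $a\in\Sigma$, $g=\langle p,x,y\rangle$ and $\pi(a)=\pi(g)$. The *R-check* succeeds if $y=\mathrm{st}(a)$ and [$a$ is not initial or $x=B$]. If it succeeds, then $\delta(a,g)$ is undefined when $\mathrm{st}(a)$ is halting, and $\delta(a,g)=(0,1)$ otherwise.
3. (S-step) Let $a\in\Sigma$, $g=\langle p,x,y\rangle$ and $\pi(a)\ne\pi(g)$. If $x=\mathrm{st}(a)$, then $\delta(a,g)=(1,0)$.
4. In all other cases $\delta(a,b)=(0,0)$.

No head moves beyond $\triangleleft$, and the only undefined transitions are those in rule 2. Everything is computable from $T$. Rule 1 sets the gap as in the $a^mba^m$ example: head 2 looks for the first $\#$, then both heads move. Rule 2 is the $y$-test at equal phases, rule 3 the $x$-test at different phases. The clause about initial letters in rule 2 is there because the claim $x$ of the first letter after $\#$ might otherwise never be tested: if the run starts with equal phases there, head 1 does not move before head 2 has gone on.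

**Example.** For the machine $T$ of the previous example, which halts at once, with $N=3$ and $e=5$, consider the word of eight letters with indices $0,\dots,7$
$$b_1,\ \#,\ \langle1,B,B\rangle,\ \langle0,B,s\rangle,\ \langle1,s,B\rangle,\ \langle0,B,(p_1,B)\rangle,\ \langle1,(p_1,B),\$\rangle,\ \langle0,\$,(h,B)\rangle .$$
Their values are $B,s,B,(p_1,B),\$,(h,B),B,\$$, that is, $c_0,\dots,c_7$. After rule 1 the heads are on indices $(0,2)$. Then the run is
$$(0,2)\to(0,3)\to(1,3)\to(1,4)\to(2,4)\to(2,5)\to(3,5)\to(3,6)\to(4,6)\to(4,7)\to(5,7).$$
For example, at $(1,3)$ the letters $\#$ and $\langle0,B,s\rangle$ both have phase $0$, $y=s=\mathrm{st}(\#)$, and $x=B$ as required since $\#$ is initial; at $(1,4)$ the phases are $0$ and $1$, and $x=s$. At $(5,7)$ both phases are $0$, $y=(h,B)=\mathrm{st}$ of the letter with index 5, and this value is halting, so $M$ halts and accepts.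

$M$ also accepts words that stutter. If we double the first letter, the word begins with $b_1b_1\#$, and with head 2 on $\langle 0,B,s\rangle$ head 1 makes two S-steps instead of one; the rest is the same. So phases need not alternate letter by letter in an accepted word. The soundness proof will treat maximal stretches of equal phase as units.

## A halting machine gives an accepted word

Assume $T$ halts on the blank tape. We construct $w\in L(M)$.

**Step 1. The word.** This step writes the sequence of Lemma 2(a) with its evidence. By Lemma 1, $C$ halts on some circle with $N\ge3$ *odd*. Take $e$ and $c_0,\dots,c_{e+N-1}$ from Lemma 2(a), and put $\theta(n)=(n+1)\bmod2$. Let $w$ be the word whose letter with index $n$ (position $n+1$), $0\le n\le e+N-1$, is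

- $b_{\theta(n)}$ for $n<N-2$;
- $\#$ for $n=N-2$;
- $\langle\theta(n),B,B\rangle$ for $n=N-1$;
- $\langle\theta(n),c_{n-N},c_{n-N+1}\rangle$ for $n\ge N$.

These are letters of $\Sigma$, because the pairs are in $\mathrm{dom}\,\varphi$. The letter with index $n$ has phase $\theta(n)$; for $\#$ this holds because $N-2$ is odd, so $\theta(N-2)=0$. It has value $c_n$; for $n=N-1$ this is $\varphi(B,B)=B=c_{N-1}$.

**Step 2. The run.** This step follows the heads to the halting pair. By rule 1 head 2 runs over the letters $b_0,b_1$ to $\#$, and then both heads move, to indices $(0,N-1)$. The claim is that $M$ now runs through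
$$(i,i+N-1)\to(i,i+N)\to(i+1,i+N),\qquad i=0,1,\dots,e-1 .$$

At $(i,i+N-1)$, with $0\le i\le e$, the phases agree, since $N-1$ is even. The $y$-component of the second letter is $c_i$: for $i\ge1$ by definition, for $i=0$ because it is $B=c_0$. If the first letter is initial, that is, $i\le N-2$, then the $x$-component is $B$: for $i=0$ by definition, and otherwise it is $c_{i-1}$ with $i-1\le N-3$. So the R-check succeeds. For $i<e$ the value $c_i$ is not halting, so head 2 moves, to index $i+N\le e+N-1$.

At $(i,i+N)$, with $i<e$, the phases differ because $N$ is odd, and the second letter has $x=c_i$. So head 1 moves.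

At $(e,e+N-1)$ the R-check succeeds, as just shown, and $c_e$ is halting. So $M$ halts and $w\in L(M)$.

## An accepted word gives a halting machine

Now let $M$ halt on $w=w_1\cdots w_\ell$ with head positions $(i^*,j^*)$. We must show that $T$ halts, whatever $w$ looks like.

**Preparation.** This fixes what the beginning of $w$ must be. Halting happens only by rule 2, where both heads scan letters of $\Sigma$, so head 1 leaves $\triangleright$. This can only happen at $(\triangleright,\#)$, after head 2 has passed letters $b_0,b_1$. Hence there is $d\ge1$ with $w_1,\dots,w_{d-1}\in\{b_0,b_1\}$ and $w_d=\#$, and the run reaches the positions $(1,d+1)$. We consider the run from there on. In every configuration $(i,j)$ of it, $w_j$ is a non-initial letter and $w_i\in\Sigma$: otherwise the value would be $(0,0)$ and $M$ would loop. Since head 2 moves one square at a time, all positions from $d+1$ up to its current position carry non-initial letters.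

Call the maximal stretches of equal phase in $w$ *blocks*, numbered $0,1,2,\dots$ from the left. Phases of consecutive blocks alternate, so blocks $m$ and $m'$ have the same phase if and only if $m\equiv m'\pmod 2$. Let $f(m)$ be the first position of block $m$.

**(1) Always $i\le j$.** This will show that head 1 only sees what head 2 has seen. At the start $1<d+1$. If $i=j$, the phases agree, so head 1 does not move.

**(2) In every configuration with equal phases, head 1 is at the first position of a block.** This makes blocks the natural unit for head 1. If the phases are equal in $(1,d+1)$, the statement holds, since position $1$ is $f(0)$. Later, a configuration with equal phases arises in one of two ways. Either head 2 moved in an R-step; then the phases were equal before, and head 1, which has not moved, was at the first position of a block. Or head 1 moved in an S-step from unequal phases with head 2 fixed; then the phase under head 1 has just changed, so head 1 is at the first position of a block.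

**(3) If head 1 leaves a block, all its moves from positions of that block occur with head 2 at one fixed position $j$, and $x_{w_j}=\mathrm{st}(w_i)$ for all positions $i$ of the block.** This says that a whole block passes the same $x$-test. Head 1 enters each block at its first position. Its first move from there is an S-step, made at unequal phases. An S-step leaves head 2 in place, so while head 1 remains in the block the phases remain unequal and only S-steps can occur; each of them tests $x_{w_j}=\mathrm{st}(w_i)$. On leaving the block, the phases become equal.

**(4) The letter $w_d=\#$ forms a block by itself.** This shows that the beginning of $w$, seen by blocks, has the right form. At $(i^*,j^*)$ the phases are equal and $\mathrm{st}(w_{i^*})$ is halting. Initial letters have the values $B$ and $s$, so $w_{i^*}$ is not initial and $i^*>d$. By (2), $i^*$ is the first position of its block, so head 1 has left the block that contains $d$. By (3), $\mathrm{st}$ is constant on that block, hence equal to $s$, and so all letters in the block are $\#$. Positions before $d$ carry $b_0,b_1$. Positions $d+1,\dots,i^*$ are at most $j^*$ by (1), so they carry non-initial letters; and the block of $d$ ends before $i^*$.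 So the block is $\{d\}$.

Hence $d=f(M_0-1)$ and $d+1=f(M_0)$ for some $M_0\ge1$, and blocks $0,\dots,M_0-2$ consist of letters $b_0,b_1$. Put $c_m=\mathrm{st}(w_{f(m)})$. Then
$$c_0=\dots=c_{M_0-2}=B,\qquad c_{M_0-1}=s .$$
Let $i^*=f(m^*)$. Then $m^*\ge M_0$, and $c_{m^*}$ is halting.

**(5) Progress by blocks.** This step extracts the recurrence. Let $m_0=0$ if $M_0$ is even and $m_0=1$ if $M_0$ is odd, and put $t^*=m^*-m_0\ge0$. The claim is that the run visits $(f(m_0+t),f(M_0+t))$ for $0\le t\le t^*$. Since $M_0-m_0$ is even, the phases are equal there.

Let $t=0$. The run starts at $(1,d+1)=(f(0),f(M_0))$. If $M_0$ is even, this is the claim. If $M_0$ is odd, the phases differ. Head 1 later reaches $f(m^*)$ with $m^*\ge1$, so it leaves block $0$, and by (3) it does so by S-steps with head 2 fixed at $f(M_0)$, arriving at $f(1)$. In addition, $x_{w_{f(M_0)}}=c_0$.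

From $t$ to $t+1\le t^*$: at $(f(m_0+t),f(M_0+t))$ the phases are equal, and head 1 still has to reach $f(m^*)$ with $m^*\ge m_0+t+1$. So the run does not halt before head 1 leaves its block, and it does not loop. The R-check at this configuration therefore succeeds, which gives
$$y_{w_{f(M_0+t)}}=c_{m_0+t}.$$
As long as head 2 is in block $M_0+t$, the phases are equal and only R-steps occur. Head 1 must move eventually, so head 2 leaves this block and arrives at $f(M_0+t+1)$. Now the phases differ, and by (3) head 1 traverses its block with head 2 fixed, with
$$x_{w_{f(M_0+t+1)}}=c_{m_0+t},$$
arriving at $f(m_0+t+1)$. This proves the claim.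

At $t=t^*$ the R-check $y_{w_{f(M_0+t^*)}}=c_{m_0+t^*}$ also holds, since otherwise $M$ would loop instead of halting. So for $1\le t\le t^*$ the letter $w_{f(M_0+t)}$ has $x=c_{m_0+t-1}$ and $y=c_{m_0+t}$, and its value is
$$c_{M_0+t}=\varphi(c_{m_0+t-1},c_{m_0+t})\quad(1\le t\le t^*),\qquad c_{m_0+t^*}=c_{m^*}\ \text{is halting.}\tag{2}$$
With $N:=M_0+1-m_0$, (2) reads $c_n=\varphi(c_{n-N},c_{n-N+1})$ for $M_0+1\le n\le M_0+t^*$, and $m^*=m_0+t^*\le M_0+t^*$.

**(6) The three beginnings.** This step checks the first $N$ entries and applies Lemma 2.

*$M_0$ even.* Then $M_0\ge2$, $m_0=0$ and $N=M_0+1\ge3$. The R-check at $(f(0),f(M_0))$ succeeds, as shown in (5). Since $w_1$ is initial, it forces $x_{w_{f(M_0)}}=B$ and $y_{w_{f(M_0)}}=c_0=B$, so $c_{M_0}=\varphi(B,B)=B$. Thus $c_0,\dots,c_{N-1}$ are all $B$ except $c_{N-2}=c_{M_0-1}=s$, and $c_0,\dots,c_{m^*}$ is a type A sequence satisfying (1) with a halting entry.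

*$M_0=1$.* This is impossible. Here $m_0=1$, and $x_{w_{f(1)}}=c_0=s$ by (5). The pair $(s,y)$ is in $\mathrm{dom}\,\varphi$ only for $y=B$, by the exception in Definition 3. So $y_{w_{f(1)}}=B$ and $c_1=\varphi(s,B)=\$$. But the configuration $(f(1),f(1))$ is visited, and its R-check requires $y_{w_{f(1)}}=c_1=\$\ne B$, a contradiction.

*$M_0\ge3$ odd.* Then $m_0=1$ and $N=M_0\ge3$. By (5) with $t=0$ we have $x_{w_{f(M_0)}}=c_0$ and $y_{w_{f(M_0)}}=c_1$, so $c_{M_0}=\varphi(c_0,c_1)$, which is (1) for $n=N$; for larger $n$ it is (2). The entries $c_0,\dots,c_{N-1}$ are all $B$ except $c_{N-1}=s$. So $c_0,\dots,c_{m^*}$ is a type B sequence satisfying (1) with a halting entry.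

In both possible cases Lemma 2(b) says that $C$ halts on a circle of $N\ge3$ cells, and by Lemma 1 the machine $T$ halts on the blank tape. Together with the previous section this proves Theorem 1. $\blacksquare$

So the emptiness problem for $1\text{DFA}_n(2)$ is undecidable for $n=1$, for $n=2$ and for $n=3$.

## Exact complexity, always-halting machines, and other decision problems

Recall that a set is $\Pi^0_1$ if its complement is recursively enumerable, and $\Pi^0_1$-complete if moreover every $\Pi^0_1$ set is many-one reducible to it. Non-halting on the blank tape is $\Pi^0_1$-complete. Recall also the Myhill–Nerode theorem: $L$ is regular if and only if the relation "$uv\in L\Leftrightarrow u'v\in L$ for all $v$" has finitely many classes of words $u$.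

**Theorem 2.**

(a) *(Classification.)* For all $n\ge1$, emptiness for $1\text{DFA}_n(k)$ is $\Pi^0_1$-complete if $k\ge2$ and decidable if $k=1$. If $n$, $k$ and $\Sigma$ are all fixed, it is decidable. So the unbounded alphabet cannot be dispensed with.

(b) *(Always-halting machines.)* For $n\ge2$, $k\ge2$, emptiness stays undecidable for machines halting on every input. For $n=1$ such machines satisfy $L(M)=\Sigma^*$, so the infinite loops used above are unavoidable exactly for $n=1$.

(c) For $1\text{DFA}_1(2)$ (hence for all $n\ge1$, $k\ge2$) universality, equivalence, inclusion, finiteness and regularity are undecidable. Emptiness remains undecidable under the promise that $L(M)$ is either empty or an infinite non-regular language with $L(M)\Sigma^*=L(M)$.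

(d) Emptiness remains undecidable for $1\text{DFA}_1(2)$ that can halt only with both heads on $\triangleleft$.

**Proof of (a).** This part places the problem exactly. Non-emptiness is recursively enumerable: simulate $M$ on all inputs in parallel until some run accepts. So emptiness is $\Pi^0_1$. For $k\ge2$ the map of Theorem 1, followed by adding unused states and resting heads, is a many-one reduction from non-halting to emptiness, so emptiness is $\Pi^0_1$-hard.

For $k=1$, follow $M$ from a state $q$ on a symbol $a$ as long as the head stays. If after $n$ staying steps $M$ has neither halted nor moved, it has been in $n+1$ states on the same symbol, so a state has repeated and $M$ loops. Hence one can compute an outcome $o(q,a)$: *acc* or *rej* if $M$ halts there in an accepting or non-accepting state, *rej* if it loops, and otherwise the state in which it moves right. A DFA for $L(M)$ has states $Q\cup\{\textit{acc},\textit{rej}\}$ and initial state $o(q_0,\triangleright)$; from $q$ it goes on reading $a$ to $o(q,a)$, while *acc* and *rej* are absorbing; accepting are *acc* and all $q$ with $o(q,\triangleleft)=\textit{acc}$. (On $\triangleleft$ the head cannot move right, so $o(q,\triangleleft)$ is *acc* or *rej*.)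 Emptiness of a DFA is decidable.

For fixed $n,k,\Sigma$ there are, up to renaming states, only finitely many machines, so a finite table decides emptiness.

**Proof of (b).** This part replaces loops by a rejecting state. In the machine $M$ of Theorem 1, with $F=\{q_0\}$, replace each value $(0,0)$ by $(q_1,0,0)$, where $q_1$ is non-accepting and has no transitions; further states are unused. Runs that looped now halt in $q_1$ and reject, and halting in $q_0$ is as before, so the language is unchanged. Every run halts, since every other step moves a head. For $k>2$ let extra heads stay on $\triangleright$. For $n=1$, halting means accepting, so a machine halting on every input has $L(M)=\Sigma^*$.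

**Proof of (c), universality, equivalence and inclusion.** This part uses complements. In a stateless machine every run either halts or reaches a pair with all moves $0$, since every other step moves a head. Exchange "undefined" and "$(0,0)$" in $\delta$: runs agree up to the first such pair, and there acceptance and rejection are exchanged. So the new stateless machine accepts the complement, and $L(M)=\emptyset$ if and only if the new machine accepts $\Sigma^*$. Hence universality is undecidable. Next, the stateless machine over $\Sigma$ with $\delta(\triangleright,\triangleright)=(0,0)$ accepts nothing; equality with its language, and inclusion in its language, both say $L(M)=\emptyset$. So equivalence and inclusion are undecidable.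

**Proof of (c), the promise.** This part shows that a nonempty $L(M)$, for $M$ from Theorem 1, is large. Every pair containing $\triangleleft$ has value $(0,0)$, so in a halting run no head ever scans $\triangleleft$. The run therefore does not depend on what follows the scanned part, and $w\in L(M)$ implies $w\Sigma^*\subseteq L(M)$. Thus $L(M)\Sigma^*=L(M)$, and $L(M)$ is empty or infinite.

It remains to show that $L(M)\neq\emptyset$ is not regular. If $L(M)\ne\emptyset$, then $T$ halts by Theorem 1, and by Lemma 1 $C$ halts on all sufficiently large circles. So for every large odd $N$ there is a word $w^{(N)}=u_Nv_N\in L(M)$ as constructed for the halting direction, from a sequence $c^{(N)}$, where $|u_N|=N-1$, so that $u_N$ ends with $\#$. Let $N\ne N'$ be two such numbers; consider the run on $u_Nv_{N'}$.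

The letter of $v_{N'}$ with offset $j\ge0$ has index $N'-1+j$ in $w^{(N')}$. Its phase is $\theta(N'-1+j)=\theta(j)$, as $N'-1$ is even, and its components are $(c^{(N')}_{j-1},c^{(N')}_j)$, where $c^{(N')}_{-1}:=B$: for $j\ge1$ by definition, and for $j=0$ because the letter is $\langle\theta(N'-1),B,B\rangle$ and $c^{(N')}_0=B$. Let $\mu=\min(N,N')-2\ge1$. For $j<\mu$ both $c^{(N)}_j$ and $c^{(N')}_j$ are $B$. The word $v_{N'}$ is long enough for offset $\mu$, because its last offset is the index $e$ for $N'$, which exceeds $N'-1>\mu$.

By rule 1 the heads reach indices $(0,N-1)$. For $i<\mu$, at $(i,N-1+i)$ the first letter is $b_{\theta(i)}$ and the second has offset $i$, phase $\theta(i)$ and $x=y=B$: the R-check succeeds and head 2 moves. At $(i,N+i)$ the second letter has offset $i+1$, the other phase, and $x=c^{(N')}_i=B$: head 1 moves. So the run reaches $(\mu,N-1+\mu)$. There the first letter is in $u_N$, since $\mu\le N-2$, and has phase $\theta(\mu)$ and value $c^{(N)}_\mu$; the second has phase $\theta(\mu)$ and $y=c^{(N')}_\mu$. The R-check requires $c^{(N')}_\mu=c^{(N)}_\mu$. But the smaller of $N,N'$ gives $s$ at $\mu$ and the larger gives $B$, so the check fails and $M$ loops.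

Hence $u_Nv_N\in L(M)$ and $u_Nv_{N'}\notin L(M)$ for all $N'\ne N$. So the words $u_N$ lie in pairwise different Myhill–Nerode classes, there are infinitely many classes, and $L(M)$ is not regular.

**Proof of (c), finiteness and regularity.** By the promise, $L(M)$ is finite if and only if it is regular if and only if it is empty. So finiteness and regularity are undecidable. For $n>1$ and $k>2$ add unused states (with $F=\{q_0\}$) and resting heads in all of these arguments.

**Proof of (d), the machine.** This part moves the halting event to the right end. Add to $\Sigma$ a primed copy $g'$ of each non-initial letter $g$; primed letters are those that head 1 may skip at the end. Define $\hat M$ by the following rules.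

- Rule 1 as before.
- For unprimed $a\in\Sigma$, both $(a,g)$ and $(a,g')$ are treated as $(a,g)$ in rules 2 and 3, except that "undefined" in rule 2 is replaced by $(0,1)$.
- $\hat\delta(a,\triangleleft)=(1,0)$ for unprimed $a$ with $\mathrm{st}(a)$ halting.
- $\hat\delta(g',\triangleleft)=(1,0)$ for all primed letters.
- $\hat\delta(\triangleleft,\triangleleft)$ is undefined.
- All remaining values are $(0,0)$.

Then $\hat M$ halts only at $(\triangleleft,\triangleleft)$, and no head moves beyond $\triangleleft$.

**Proof of (d), $T$ halts implies $L(\hat M)\ne\emptyset$.** Take the word of the halting direction and prime its letters with indices $e+1,\dots,e+N-1$; they are non-initial, since $e>N-1$. Up to the index pair $(e,e+N-1)$ head 1 is on indices at most $e$, so these letters are read only by head 2, and $\hat M$ follows the run of $M$ to $(e,e+N-1)$. There $M$ would halt, so $\hat M$ makes the step $(0,1)$ and head 2 arrives at $\triangleleft$. Head 1 is on index $e$, an unprimed letter of halting value, so it moves on; then it passes the primed letters and reaches $\triangleleft$. So $\hat M$ halts and accepts.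

**Proof of (d), $L(\hat M)\ne\emptyset$ implies $T$ halts.** Let $\hat M$ halt on $w$, hence at $(\triangleleft,\triangleleft)$. Consider the first configuration with head 2 on $\triangleleft$; we ask by which step head 2 got there.

Suppose it was rule 1. Then the pair is now $(\triangleright,\triangleleft)$, or, after $(\triangleright,\#)$, it is $(a,\triangleleft)$, where $a$ is the first letter of $w$. In the second case head 2 has passed only letters $b_0,b_1$ before $\#$, so $a\in\{b_0,b_1,\#\}$, and $\mathrm{st}(a)$ is not halting. Both pairs have value $(0,0)$, so $\hat M$ would loop, a contradiction.

So it was an R-type step from a pair $(a,g)$ or $(a,g')$. Here $a$ is unprimed, because a pair with head 1 on a primed letter and head 2 not on $\triangleleft$ has value $(0,0)$. Since $\hat M$ continues from $(a,\triangleleft)$, the value $\mathrm{st}(a)$ is halting. So this was a step with a successful R-check and a halting value, at which $M$ would halt.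

Until then head 1 has only been on $\triangleright$ or on unprimed letters: on a primed letter or on $\triangleleft$, with head 2 not on $\triangleleft$, the machine $\hat M$ loops. So at every earlier configuration $\hat M$ acts as $M$ does on the word obtained from $w$ by erasing the primes, except at pairs where $M$ is undefined. Hence the run of $M$ on that word coincides with the run of $\hat M$ until $M$ halts, which it does at the step just found or earlier. So $L(M)\ne\emptyset$, and $T$ halts by Theorem 1. $\blacksquare$
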